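# Star countable function spaces over linearly ordered compacta

## 1. Stars, pointwise convergence, and ordered compacta

All spaces are Tychonoff. We use three kinds of objects: a covering property, a function space, and a class of compact spaces.

**Definition (star).** For a space $X$, a set $Y\subset X$ and a family $\mathcal U$ of subsets of $X$, put
$$\operatorname{St}(Y,\mathcal U)=\bigcup\{U\in\mathcal U: U\cap Y\ne\emptyset\}.$$

For instance, if $X=\mathbb R$, $Y=\{0\}$ and $\mathcal U$ is the family of all open intervals of length $1$, then $\operatorname{St}(Y,\mathcal U)=(-1,1)$.

**Definition (star countable, star-$\kappa$).** A space $X$ is *star countable* if for every open cover $\mathcal U$ of $X$ there is a countable $Y\subset X$ with $\operatorname{St}(Y,\mathcal U)=X$. For an infinite cardinal $\kappa$, the space $X$ is *star-$\kappa$* if for every open cover $\mathcal U$ there is $Y\subset X$ with $|Y|\le\kappa$ and $\operatorname{St}(Y,\mathcal U)=X$. So star-$\omega$ means star countable.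

Every separable space is star countable. A dense set $Y$ meets every nonempty member of every open cover, so $\operatorname{St}(Y,\mathcal U)=X$, and the same $Y$ works for all covers. Every Lindelöf space is star countable too: take a countable subcover and choose one point in each of its nonempty members. An uncountable discrete space is not star countable: for the cover by singletons, $\operatorname{St}(Y,\mathcal U)=Y$.

Note the order of the quantifiers: the cover comes first, and $Y$ may depend on it. To show that a space is not star countable we need one cover that defeats all countable sets $Y$ at once.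

**Definition (cardinal functions).** The weight $w(X)$ is the least size of a base. A *network* is a family $\mathcal N$ of (not necessarily open) sets such that whenever $x\in O$ with $O$ open, there is $N\in\mathcal N$ with $x\in N\subset O$; the network weight $nw(X)$ is the least size of a network. The density $d(X)$ is the least size of a dense set. The Lindelöf number $L(X)$ is the least $\tau$ such that every open cover has a subcover of size at most $\tau$. The extent $e(X)$ is the supremum of the sizes of closed discrete subsets. As usual, the values of these functions are taken to be infinite.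

The singletons of any space form a network, so a countable space has countable network weight. For the extent, consider the Sorgenfrey plane $S\times S$, where $S=\mathbb R$ with base $\{[x,y):x<y\}$. The antidiagonal $\{(x,-x):x\in\mathbb R\}$ is closed, being closed already in the Euclidean topology. It is discrete: if $(y,-y)\in[x,x+1)\times[-x,-x+1)$, then $y\ge x$ and $-y\ge -x$, so $y=x$. Hence the extent is at least $2^\omega$. Yet $\mathbb Q\times\mathbb Q$ is dense, so the Sorgenfrey plane is star countable. So a large closed discrete set does not by itself destroy star countability.

We will use the standard inequalities $d(X)\le nw(X)$ and $e(X)\le L(X)\le nw(X)$. For the first, choose a point in each nonempty member of a network. For $e\le L$, let $E$ be an infinite closed discrete set, and cover $X$ by $X\setminus E$ and, for each $x\in E$, an open set meeting $E$ only in $x$; no subcover has fewer than $|E|$ members. For $L\le nw$, for each network element that is contained in some member of the cover choose one such member.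

**Definition ($C_p(K)$).** For a space $K$, $C(K)$ is the set of continuous functions $K\to\mathbb R$, and $C_p(K)$ is this set with the topology of pointwise convergence. Basic neighborhoods of $g$ are the sets $\{h: h(x_i)\in J_i,\ i\le n\}$ with $x_i\in K$ and $J_i\ni g(x_i)$ open intervals.

For example, if $K$ has $n$ points, then $C_p(K)=\mathbb R^n$. For $u,v\in K$ the set $\{h:h(u)<\tfrac13,\ h(v)>\tfrac23\}$ is open in $C_p(K)$; sets of this shape are the only open sets the main argument needs. Closed conditions on finitely many values, such as $h(u)=h(v)$ or $h(u)\le h(v)$, pass from a set of functions to every function in its closure.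

**Definition (linearly ordered compact space).** A *linearly ordered compact space* is a compact space whose topology is the order topology generated by some linear order on it.

From now on $K$ is a nonempty such space and $<$ is such an order. We use these facts. Every subset of $K$ has a supremum and an infimum, and every nonempty closed set has a maximum and a minimum. Open convex sets form a base. If $a=\sup S$ and $a\notin S\neq\emptyset$, then every neighborhood of $a$ contains points of $S$. A monotone sequence converges to its supremum or infimum.

Three examples will be used.

* $\omega_1+1$, the ordinals up to and including $\omega_1$.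
* The double arrow space $\mathbb A=[0,1]\times\{0,1\}$ with the lexicographic order. It is compact because every nonempty $S\subset\mathbb A$ has a supremum: with $t$ the supremum of the first coordinates, $\sup S=(t,1)$ if $(t,1)\in S$, and $\sup S=(t,0)$ otherwise. It has no countable base. Indeed $[(t,1),\rightarrow)$ is open, since $(t,1)$ is the immediate successor of $(t,0)$. So each base has for each $t$ a member whose minimum is $(t,1)$, and these members are different for different $t$.
* The sum $(\omega_1+1)+(\omega_1+1)^*$: a copy of $\omega_1+1$ followed by a reversed copy. We write its points as $\alpha$ and $\alpha^*$ for $\alpha\le\omega_1$. Thus $\alpha<\beta^*$ always, and $\alpha^*<\beta^*$ exactly when $\beta<\alpha$. The points $\omega_1$ and $\omega_1^*$ are adjacent.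

**Definition ($M(K)$).** $M(K)$ is the set of continuous nondecreasing functions $K\to[0,1]$.

On $\omega_1+1$, the characteristic function of $(\alpha,\omega_1]=[\alpha+1,\omega_1]$ belongs to $M(\omega_1+1)$ for each $\alpha<\omega_1$.

Finally, recall that a compact space is metrizable if and only if it has countable weight. So $\omega_1+1$ (whose point $\omega_1$ has no countable neighborhood base) and $\mathbb A$ are not metrizable.

## 2. Does star countability of $C_p(K)$ make $K$ metrizable?

It is known that under CH, if $L$ is a linearly ordered compact space such that $C_p(L)$ is star countable, then $L$ is metrizable. The question, from the paper "On the extent of star countable spaces" (doi:10.2478/s11533-011-0018-y), is whether CH can be dropped: if $K$ is a linearly ordered compact space and $C_p(K)$ is star countable, is it true in ZFC that $K$ is metrizable? The answer is yes.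

**Theorem A (ZFC).** If $K$ is a linearly ordered compact space and $C_p(K)$ is star countable, then $K$ is metrizable.

The proof gives more, for every cardinal and for every subspace of $C_p(K)$ containing the monotone functions.

**Theorem B (ZFC).** Let $M(K)\subset Z\subset C_p(K)$ and let $\kappa$ be an infinite cardinal. Then $Z$ is star-$\kappa$ if and only if $w(K)\le\kappa$. Moreover, if $K$ is infinite, then the least infinite $\kappa$ for which $Z$ is star-$\kappa$, the extent, the Lindelöf number and the density of $Z$ all equal $w(K)$.

Theorem A is the case $Z=C_p(K)$, $\kappa=\omega$, because a compact space of countable weight is metrizable. The other direction of the same case says that $C_p(K)$ is star countable whenever $K$ is metrizable, so among linearly ordered compact spaces the condition characterizes metrizability.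

**Corollary C.** If a compact space $X$ has a closed nonmetrizable subspace $L$ that is linearly ordered, then $C_p(X)$ is not star countable.

## 3. A covering criterion, tested on $\omega_1+1$ and the double arrow space

The Sorgenfrey plane tells us that a closed discrete set needs help. The help is a family of neighborhoods of its points such that no point of the space lies in too many of them.

**Lemma 1.** Let $\kappa$ be an infinite cardinal and $Z$ a space. Suppose there are distinct points $d_\alpha\in Z$ and open sets $U_\alpha\ni d_\alpha$, for $\alpha<\kappa^+$, such that

* (a) every subset of $D=\{d_\alpha:\alpha<\kappa^+\}$ is closed in $Z$;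
* (b) every $z\in Z$ lies in $U_\alpha$ for at most $\kappa$ many $\alpha$.

Then $Z$ is not star-$\kappa$.

*Proof.* Put $V_\alpha=U_\alpha\setminus(D\setminus\{d_\alpha\})$ and $\mathcal U=\{V_\alpha:\alpha<\kappa^+\}\cup\{Z\setminus D\}$. By (a) all these sets are open. They cover $Z$, since $d_\alpha\in V_\alpha$. Moreover $V_\alpha\cap D=\{d_\alpha\}$, so $V_\beta$ is the only member of $\mathcal U$ containing $d_\beta$.

Let $Y\subset Z$ with $|Y|\le\kappa$. By (b), $Y$ meets at most $\kappa\cdot\kappa=\kappa$ of the sets $U_\alpha$. Choose $\beta<\kappa^+$ with $Y\cap U_\beta=\emptyset$. Then $V_\beta\cap Y=\emptyset$, so $d_\beta\notin\operatorname{St}(Y,\mathcal U)$. $\square$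

In a $T_1$ space, (a) holds as soon as $D$ has no accumulation point in $Z$.

**$K=\omega_1+1$.** For $\alpha<\omega_1$ let $f_\alpha$ be the characteristic function of $[\alpha+1,\omega_1]$ and let $U_\alpha=\{h:h(\alpha)<\frac13,\ h(\alpha+1)>\frac23\}$.

Condition (b) holds: given $h\in C(\omega_1+1)$, there is $\gamma<\omega_1$ with $|h(\beta)-h(\omega_1)|<\frac16$ for all $\beta>\gamma$. For such $\beta$ the values $h(\beta)$ and $h(\beta+1)$ differ by less than $\frac13$, so $h\notin U_\beta$.

Condition (a) holds: suppose $g$ is an accumulation point of $D$. Being a pointwise limit point of nondecreasing $0$-$1$ functions with value $0$ at $0$ and $1$ at $\omega_1$, $g$ is also such a function. Let $q$ be the least point with $g(q)=1$. By continuity $q$ is not a limit, so $q=p+1$. The neighborhood $\{h:h(p)<\frac13,\ h(p+1)>\frac23\}$ of $g$ contains $f_\alpha$ exactly when $p\le\alpha<p+1$, that is, for $\alpha=p$ only. But in a $T_1$ space a neighborhood of an accumulation point of $D$ contains infinitely many points of $D$, a contradiction. So $C_p(\omega_1+1)$ is not star countable.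

**$K=\mathbb A$.** For $t\in[0,1]$ let $f_t$ be the characteristic function of the clopen set $[(t,1),\rightarrow)$, and let $U_t=\{h:h(t,0)<\frac13,\ h(t,1)>\frac23\}$.

Condition (b): each $h$ lies in only finitely many $U_t$. Otherwise there is a strictly monotone sequence $t_n\to t$ with $h\in U_{t_n}$. Then $(t_n,0)$ and $(t_n,1)$ converge to the same point $s$ of $\mathbb A$, namely $(t,0)$ if the sequence increases and $(t,1)$ if it decreases. Continuity gives $h(s)\le\frac13$ and $h(s)\ge\frac23$.

Condition (a): as before, an accumulation point $g$ of $\{f_t\}$ is nondecreasing and $0$-$1$ valued, with $g(0,0)=0$ and $g(1,1)=1$. The points $p=\max g^{-1}(0)$ and $q=\min g^{-1}(1)$ are adjacent, so $p=(t,0)$, $q=(t,1)$ for some $t$. The neighborhood $\{h:h(p)<\frac13,\ h(q)>\frac23\}$ contains $f_s$ only for $s=t$. Taking $\omega_1$ many of the $t$'s, Lemma 1 shows that $C_p(\mathbb A)$ is not star countable.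

In $\omega_1+1$ the functions came from a long increasing sequence. In $\mathbb A$ they came from many disjoint little intervals $[(t,0),(t,1)]$, with no order type in sight. The general proof has to cover both.

## 4. A recursion that loses control of condition (b)

Suppose $K$ is not metrizable. If $Y\subset C_p(K)$ is countable, the map $x\mapsto(h(x))_{h\in Y}$ from $K$ to $\mathbb R^Y$ cannot be injective. An injective continuous map on a compact space is an embedding, and $\mathbb R^Y$ has countable weight. So there are $u<v$ with $h(u)=h(v)$ for all $h\in Y$, and $Y$ misses the open set $\{h:h(u)<\frac13,\ h(v)>\frac23\}$. But the pair depends on $Y$, while the cover has to be fixed before $Y$.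

The natural way to fix the pairs in advance is recursion. Given monotone functions $f_\alpha$ for $\alpha<\beta$, where $\beta<\omega_1$, choose a pair $a_\beta<b_\beta$ that none of them separates. Then choose a monotone $f_\beta$ with $f_\beta(a_\beta)=0$, $f_\beta(b_\beta)=1$, and put $U_\beta=\{h:h(a_\beta)<\frac13,\ h(b_\beta)>\frac23\}$. After $\omega_1$ steps we have candidates for Lemma 1. We will see that (a) always holds when the functions are chosen with a little care. Condition (b) can fail completely.

**The failure.** Let $K=(\omega_1+1)+(\omega_1+1)^*$. For $\alpha<\omega_1$ put $a_\alpha=\alpha$, $b_\alpha=\alpha^*$ and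
$$f_\alpha=0\ \text{ on }(\leftarrow,\alpha],\qquad f_\alpha=\tfrac12\ \text{ on }[\alpha+1,(\alpha+1)^*],\qquad f_\alpha=1\ \text{ on }[\alpha^*,\rightarrow).$$
The three sets are clopen and cover $K$, because $\alpha$ and $\alpha+1$ are adjacent, and so are $(\alpha+1)^*$ and $\alpha^*$. So $f_\alpha\in M(K)$. If $\alpha<\beta$, then $f_\alpha=\frac12$ on $[\beta,\beta^*]$, so the recursion is obeyed. Now let $h=0$ on $\omega_1+1$ and $h=1$ on $(\omega_1+1)^*$. This $h$ is continuous, since $\omega_1$ and $\omega_1^*$ are adjacent, and
$$h(\alpha)=0,\quad h(\alpha^*)=1,\qquad\text{so } h\in U_\alpha\ \text{ for every }\alpha<\omega_1.$$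
Moreover $h$ is none of the $f_\alpha$, since it omits the value $\frac12$. So $h$ lies in every member of the family $\mathcal U$ of Lemma 1, and $\operatorname{St}(\{h\},\mathcal U)$ is all of $C_p(K)$: one function defeats the cover. (Lemma 3 below shows that $D$ is closed and discrete here, so (b) is the only thing that fails.)

**What the failure tells us.** The intervals $[a_\alpha,b_\alpha]$ were nested, and uncountably many of them can be straddled by one function. But their left endpoints $a_\alpha$ form a strictly increasing $\omega_1$-sequence in $K$. Given such a sequence, we can discard the nested intervals and use the intervals between consecutive terms, as we did for $\omega_1+1$. Those are not nested, and, as in the two hand computations, no continuous function can jump over infinitely many of them. It remains to see that nesting is the only way to fail. That is a partition theorem: among $\kappa^+$ intervals with the recursion's property, either $\kappa^+$ of them are nested or infinitely many are pairwise disjoint up to endpoints. So the plan is a dichotomy. Either $K$ contains an increasing $\kappa^+$-sequence, and we use it directly; or it does not, and then the recursion,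 with arbitrary choices, succeeds.

## 5. Monotone functions that climb inside a given interval

The examples had jumps, where characteristic functions do the job. In general $K$ may have none, as in the unit square with the lexicographic order. This lemma replaces characteristic functions.

**Lemma 2.** If $u<v$ in $K$, there are $f\in M(K)$ and $a,b$ with $u\le a<b\le v$ such that $f^{-1}(0)=(\leftarrow,a]$ and $f^{-1}(1)=[b,\rightarrow)$.

*Proof.* **Step 1: definition of $f$.** The aim is to make a Urysohn function monotone by taking a running maximum. The closed interval $[u,v]$ is compact Hausdorff, so there is a continuous $h:[u,v]\to[0,1]$ with $h(u)=0$, $h(v)=1$. Put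
$$f(x)=\max\{h(y):u\le y\le x\}\ \ (x\in[u,v]),\qquad f=0\text{ on }(\leftarrow,u],\qquad f=1\text{ on }[v,\rightarrow).$$
The maxima exist since $[u,x]$ is compact. The definitions agree at $u$, where the maximum is $h(u)=0$, and at $v$, where it is $1$ because $h\le1=h(v)$. Clearly $f$ is nondecreasing with values in $[0,1]$.

**Step 2: continuity.** The set $K$ is the union of the closed sets $(\leftarrow,u]$, $[u,v]$, $[v,\rightarrow)$, and $f$ is constant on the first and third. So it suffices to prove continuity on $[u,v]$. Let $x\in[u,v]$ and $\varepsilon>0$. Let $O\ni x$ be convex and open with $|h(y)-h(x)|<\varepsilon$ for $y\in O\cap[u,v]$. Let $z\in O\cap[u,v]$.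

If $z>x$, then $[x,z]\subset O$, so $h<h(x)+\varepsilon$ on $[x,z]$. Since $h(x)\le f(x)$,
$$f(x)\le f(z)\le\max(f(x),h(x)+\varepsilon)\le f(x)+\varepsilon.$$
If $z<x$, then $[z,x]\subset O$ and $h(x)<h(z)+\varepsilon\le f(z)+\varepsilon$, so
$$f(z)\le f(x)\le\max(f(z),h(x)+\varepsilon)\le f(z)+2\varepsilon.$$
In both cases $|f(z)-f(x)|\le2\varepsilon$.

**Step 3: the endpoints.** Let $a=\max f^{-1}(0)$ and $b=\min f^{-1}(1)$; these exist since both sets are closed and nonempty. By monotonicity $f^{-1}(0)=(\leftarrow,a]$ and $f^{-1}(1)=[b,\rightarrow)$, and $f(a)=0<1=f(b)$ gives $a<b$. Finally $f(u)=0$ gives $u\le a$, and $f(v)=1$ gives $b\le v$. $\square$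

## 6. Good systems are closed and discrete

We now record exactly what the recursion provides.

**Definition (good system).** Let $\lambda$ be an infinite cardinal. A *good system* of length $\lambda$ is a family $(a_\alpha,b_\alpha,f_\alpha)_{\alpha<\lambda}$ with $a_\alpha<b_\alpha$ in $K$, $f_\alpha\in M(K)$, $f_\alpha^{-1}(0)=(\leftarrow,a_\alpha]$, $f_\alpha^{-1}(1)=[b_\alpha,\rightarrow)$, such that
$$f_\alpha\text{ is constant on }[a_\beta,b_\beta]\quad\text{whenever }\alpha<\beta<\lambda. \tag{1}$$
Given a good system, put $D=\{f_\alpha:\alpha<\lambda\}$ and
$$U_\alpha=\{h\in C_p(K):h(a_\alpha)<\tfrac13,\ h(b_\alpha)>\tfrac23\}.$$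

The family in Section 4 is a good system with nested intervals. The functions on $\omega_1+1$ in Section 3, with $a_\alpha=\alpha$, $b_\alpha=\alpha+1$, form a good system with $b_\alpha\le a_\beta$ for $\alpha<\beta$.

Each $U_\alpha$ is open and contains $f_\alpha$. The $f_\alpha$ are distinct: for $\alpha<\beta$ we have $f_\alpha(a_\beta)=f_\alpha(b_\beta)$ by (1), but $f_\beta(a_\beta)=0\ne1=f_\beta(b_\beta)$.

**Lemma 3.** For every good system, $D$ has no accumulation point in $C_p(K)$. Hence $D$ is closed and discrete in $C_p(K)$, and every subset of $D$ is closed in $C_p(K)$.

*Proof.* Suppose $g\in C_p(K)$ and $g\in\overline{D\setminus\{g\}}$. Every $f_\alpha$ is nondecreasing, has value $0$ at $\min K\le a_\alpha$, and has value $1$ at $\max K\ge b_\alpha$. These conditions pass to the closure, so $g$ is nondecreasing with $g(\min K)=0$ and $g(\max K)=1$.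

**Case (i): $g$ takes only the values $0$ and $1$.** Here we find a jump of $K$ that sees at most one $f_\alpha$, as in Section 3. Let $p=\max g^{-1}(0)$ and $q=\min g^{-1}(1)$. Since $g$ is nondecreasing and $0$-$1$ valued, $p<q$ and no point lies strictly between them. Let $W=\{h:h(p)<\frac13,\ h(q)>\frac23\}$, a neighborhood of $g$.

Suppose $f_\beta\in W$. From $f_\beta(p)<1$ we get $p<b_\beta$, hence $b_\beta\ge q$, because nothing lies between $p$ and $q$. From $f_\beta(q)>0$ we get $a_\beta<q$, hence $a_\beta\le p$. So $p,q\in[a_\beta,b_\beta]$. By (1), $f_\alpha(p)=f_\alpha(q)$ for all $\alpha<\beta$, so $f_\alpha\notin W$ for all $\alpha<\beta$. Therefore $W$ contains at most one element of $D$. But in a $T_1$ space every neighborhood of an accumulation point of $D$ contains infinitely many elements of $D$, a contradiction.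

**Case (ii): $0<g(x)<1$ for some $x$.** Here we show that $g$ would have to be discontinuous at a certain point $a\le x$: value $0$ to the left of $a$, positive value at $a$.

*Step 1: only nested intervals around $x$ matter.* Let
$$A=\{\alpha<\lambda:0<f_\alpha(x)<1\}=\{\alpha<\lambda:a_\alpha<x<b_\alpha\}.$$
Since $\{h:0<h(x)<1\}$ is a neighborhood of $g$, we have $g\in\overline{\{f_\alpha:\alpha\in A\}\setminus\{g\}}$. Let $\alpha<\beta$ be in $A$. By (1), $f_\alpha$ is constant on $[a_\beta,b_\beta]\ni x$, with value $f_\alpha(x)\in(0,1)$. From $f_\alpha(a_\beta)>0$ we get $a_\alpha<a_\beta$, and from $f_\alpha(b_\beta)<1$ we get $b_\beta<b_\alpha$. So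
$$a_\alpha<a_\beta<b_\beta<b_\alpha\qquad(\alpha<\beta\text{ in }A). \tag{2}$$

*Step 2: cut the index set so that tails still accumulate at $g$.* Let $\delta\le\lambda$ be the least ordinal with $g\in\overline{\{f_\alpha:\alpha\in A\cap\delta\}\setminus\{g\}}$; it exists because $\lambda$ has this property. Let $\gamma<\delta$. Then $g\notin\overline{\{f_\alpha:\alpha\in A\cap\gamma\}\setminus\{g\}}$, and the closure of a union of two sets is the union of their closures. Hence
$$g\in\overline{\{f_\alpha:\alpha\in A,\ \gamma\le\alpha<\delta\}\setminus\{g\}}\quad\text{for every }\gamma<\delta. \tag{3}$$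
Finite sets are closed, so $A\cap[\gamma,\delta)$ is infinite for every $\gamma<\delta$. Thus $A\cap\delta$ is nonempty. It has no largest element: if $\mu$ were largest, $A\cap[\mu,\delta)=\{\mu\}$ would be finite.

*Step 3: the critical point.* Let $a=\sup\{a_\alpha:\alpha\in A\cap\delta\}$. By (2) the $a_\alpha$, $\alpha\in A\cap\delta$, are strictly increasing, and there is no last one. So all are $<a$, and every neighborhood of $a$ contains some of them. Also $a\le x$, because $a_\alpha<x$ for $\alpha\in A$.

*Step 4: $g(a)>0$.* Let $\alpha\in A\cap\delta$ and pick $\beta\in A\cap\delta$ with $\beta>\alpha$. Then $a_\beta<a\le x<b_\beta$, so $a,x\in[a_\beta,b_\beta]$ and $f_\alpha(a)=f_\alpha(x)$ by (1). This holds for all $\alpha\in A\cap\delta$, and the condition $h(a)=h(x)$ passes to the closure. So $g(a)=g(x)>0$.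

*Step 5: $g(a)=0$.* Let $y<a$. Pick $\gamma\in A\cap\delta$ with $a_\gamma>y$. For $\alpha\in A\cap[\gamma,\delta)$ we have $y<a_\gamma\le a_\alpha$, so $f_\alpha(y)=0$. By (3), $g(y)=0$. Thus $g=0$ on $(\leftarrow,a)$. Since $a\in\overline{(\leftarrow,a)}$ by Step 3, continuity gives $g(a)=0$, contradicting Step 4.

So $D$ has no accumulation point, and neither has any subset of $D$. In particular every subset of $D$ is closed, and $D$ is discrete. $\square$

In the example of Section 4 with $x=\omega_1$ one can watch Case (ii) happen. As $\alpha\to\omega_1$, the functions $f_\alpha$ converge pointwise to the function that is $0$ at every $\beta<\omega_1$, $\frac12$ at $\omega_1$ and at $\omega_1^*$, and $1$ at every $\beta^*$ with $\beta<\omega_1$. It is discontinuous exactly at $\omega_1$ and $\omega_1^*$, and $a=\omega_1$.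

## 7. Nesting is the only obstruction

We use the Dushnik–Miller theorem $\lambda\to(\lambda,\omega)^2$ for infinite cardinals $\lambda$ (Dushnik–Miller, *Amer. J. Math.* 63 (1941); Jech, *Set Theory*, Thm 9.7). It says: if the pairs from a set of size $\lambda$ are colored red and blue, then there is either a set of size $\lambda$ all of whose pairs are red, or an infinite set all of whose pairs are blue.

We apply it only for $\lambda=\kappa^+$, which is regular, and in that case the proof is short. Let the pairs of a set $H$ of size $\lambda$ be colored. Suppose first that every $X\subset H$ of size $\lambda$ has an element $x$ joined by blue pairs to $\lambda$ many elements of $X$. Put $X_0=H$. Given $X_n$, choose such an $x_n\in X_n$ and let $X_{n+1}$ be the set of its blue neighbors in $X_n$. Then $\{x_n:n\in\omega\}$ is infinite and all its pairs are blue. Otherwise there is $X\subset H$ of size $\lambda$ in which every element has fewer than $\lambda$ blue neighbors. Choose $x_\xi\in X$ by recursion on $\xi<\lambda$, avoiding all $x_\eta$ with $\eta<\xi$ and all their blue neighbors in $X$. By regularity, fewer than $\lambda$ elements are excluded at each step, so the recursion never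 stops, and $\{x_\xi:\xi<\lambda\}$ has only red pairs.

**Lemma 4.** Given a good system of length $\lambda$, suppose some $h\in C(K)$ lies in $U_\alpha$ for $\lambda$ many $\alpha$. Then there is $B\subset\lambda$ with $|B|=\lambda$ such that $a_\alpha<a_\beta<b_\beta<b_\alpha$ for all $\alpha<\beta$ in $B$.

*Proof.* **Step 1: classify pairs.** Let $H=\{\alpha<\lambda:h\in U_\alpha\}$, so $|H|=\lambda$. For $\alpha<\beta$ in $H$ let $c$ be the constant value of $f_\alpha$ on $[a_\beta,b_\beta]$.

* If $c=0$, then $f_\alpha(b_\beta)=0$, so $b_\beta\le a_\alpha$.
* If $c=1$, then $f_\alpha(a_\beta)=1$, so $b_\alpha\le a_\beta$.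
* If $0<c<1$, then $f_\alpha(a_\beta)>0$ and $f_\alpha(b_\beta)<1$, so $a_\alpha<a_\beta<b_\beta<b_\alpha$.

Call the pair *disjoint* in the first two cases and *nested* in the third. By the Dushnik–Miller theorem there is either a set $B\subset H$ of size $\lambda$ with all pairs nested, which is what we want, or an infinite $E\subset H$ with all pairs disjoint.

**Step 2: exclude the infinite disjoint set.** This is the argument used for the double arrow space. For distinct $\alpha,\beta\in E$ write $\alpha\prec\beta$ if $b_\alpha\le a_\beta$. Since all pairs are disjoint, exactly one of $\alpha\prec\beta$, $\beta\prec\alpha$ holds. The relation is transitive, because $b_\alpha\le a_\beta<b_\beta\le a_\gamma$ gives $b_\alpha\le a_\gamma$. So $\prec$ is a linear order on the infinite set $E$, and it contains a strictly increasing or a strictly decreasing $\omega$-sequence: there are distinct $\alpha_n\in E$ with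
$$b_{\alpha_n}\le a_{\alpha_{n+1}}\text{ for all }n,\qquad\text{or}\qquad b_{\alpha_{n+1}}\le a_{\alpha_n}\text{ for all }n.$$
In the first case $a_{\alpha_0}<b_{\alpha_0}\le a_{\alpha_1}<b_{\alpha_1}\le\cdots$, so $(a_{\alpha_n})$ and $(b_{\alpha_n})$ have the same supremum $s$ and both converge to $s$. In the second case both decrease to a common infimum $s$. Since $h(a_{\alpha_n})<\frac13$ and $h(b_{\alpha_n})>\frac23$ for all $n$, continuity gives $h(s)\le\frac13$ and $h(s)\ge\frac23$, a contradiction. $\square$

## 8. Long increasing sequences, or none

**Proposition 5.** Let $\kappa$ be an infinite cardinal, $w(K)>\kappa$ and $\lambda=\kappa^+$. There is a good system of length $\lambda$ such that every $h\in C(K)$ belongs to $U_\alpha$ for at most $\kappa$ many $\alpha$.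

*Proof.* **Case 1: $K$ contains a strictly increasing sequence $(x_\alpha)_{\alpha<\lambda}$.** The sequence supplies intervals that are never nested. For each $\alpha<\lambda$ apply Lemma 2 to $u=x_\alpha$, $v=x_{\alpha+1}$ to get $f_\alpha$ and $x_\alpha\le a_\alpha<b_\alpha\le x_{\alpha+1}$. For $\alpha<\beta<\lambda$,
$$b_\alpha\le x_{\alpha+1}\le x_\beta\le a_\beta,$$
so $f_\alpha=1$ on $[a_\beta,b_\beta]$ and (1) holds. No pair is nested, so Lemma 4 shows that no $h$ lies in $\lambda=\kappa^+$ many $U_\alpha$. Hence every $h$ lies in at most $\kappa$ many.

**Case 2: there is no such sequence.** Now we run the recursion of Section 4, and the missing sequence is what guarantees (b). Suppose $\beta<\lambda$ and $a_\alpha,b_\alpha,f_\alpha$ are defined for $\alpha<\beta$. The diagonal map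
$$K\to[0,1]^\beta,\qquad x\mapsto(f_\alpha(x))_{\alpha<\beta},$$
is continuous. If it were injective it would be an embedding, since $K$ is compact, and then
$$w(K)\le w([0,1]^\beta)\le\max(|\beta|,\omega)\le\kappa,$$
a contradiction. (For $\beta=0$ the target is a single point, and this just says that $K$ has more than one point.) So there are $u<v$ with $f_\alpha(u)=f_\alpha(v)$ for all $\alpha<\beta$. By monotonicity every $f_\alpha$, $\alpha<\beta$, is constant on $[u,v]$. Let $f_\beta,a_\beta,b_\beta$ be given by Lemma 2 for $u,v$. Since $[a_\beta,b_\beta]\subset[u,v]$, every earlier $f_\alpha$ is constant on $[a_\beta,b_\beta]$. So the recursion produces a good system of length $\lambda$.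

If some $h$ were in $\lambda$ many $U_\alpha$, Lemma 4 would give $B\subset\lambda$ with $|B|=\lambda$ and $a_\alpha<a_\beta$ for $\alpha<\beta$ in $B$. Since $\lambda$ is a cardinal, $B$ has order type $\lambda$, so $(a_\alpha)_{\alpha\in B}$ is a strictly increasing sequence of length $\lambda$ in $K$, contrary to the case assumption. $\square$

For $K=(\omega_1+1)+(\omega_1+1)^*$ and $\kappa=\omega$ we are in Case 1, and the proof never uses the bad system of Section 4. For $\mathbb A$ and $\kappa=\omega$ we are in Case 2. Indeed, suppose $(x_\alpha)_{\alpha<\omega_1}$ were strictly increasing in $\mathbb A$. Since at most two terms share a first coordinate, $x_\alpha$ and $x_{\alpha+2}$ have different first coordinates. The first coordinates of the $x_\alpha$ with $\alpha$ a limit ordinal would then be strictly increasing of length $\omega_1$ in $[0,1]$. This is impossible, since there would be a different rational between each two consecutive ones.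

## 9. Proof of Theorems A and B and of Corollary C

**Proof of Theorem B.** Let $M(K)\subset Z\subset C_p(K)$.

**Step 1: if $w(K)>\kappa$, then $Z$ is not star-$\kappa$.** This is Lemma 1 applied to the system of Proposition 5. We have $D\subset M(K)\subset Z$, and the $f_\alpha$, $\alpha<\kappa^+$, are distinct. The sets $U_\alpha\cap Z$ are open in $Z$ and contain $f_\alpha$. Condition (a) holds by Lemma 3, since a subset of $D$ that is closed in $C_p(K)$ is closed in $Z$. Condition (b) is the conclusion of Proposition 5.

**Step 2: if $w(K)\le\kappa$, then $Z$ is star-$\kappa$.** We show that $Z$ has a dense set of size at most $\kappa$. Let $\mathcal B$ be a base of $K$ with $|\mathcal B|\le\kappa$, and consider the sets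
$$\{f\in C(K):f(B_i)\subset I_i,\ i\le n\},\qquad n\in\omega,\ B_i\in\mathcal B,\ I_i\text{ a rational open interval}.$$
There are at most $\kappa$ of them, and they form a network of $C_p(K)$. Indeed, let $f$ belong to $\{h:h(x_i)\in J_i,\ i\le n\}$. Choose rational open intervals $I_i$ with $f(x_i)\in I_i\subset J_i$, and then, by continuity of $f$, sets $B_i\in\mathcal B$ with $x_i\in B_i$ and $f(B_i)\subset I_i$. The corresponding set contains $f$, and each of its members $h$ satisfies $h(x_i)\in I_i\subset J_i$.

Intersecting with $Z$ we get $nw(Z)\le\kappa$, so $Z$ has a dense subset $Y$ with $|Y|\le\kappa$. A dense $Y$ satisfies $\operatorname{St}(Y,\mathcal U)=Z$ for every open cover $\mathcal U$.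

**Step 3: the cardinal functions.** Let $K$ be infinite; then $w(K)$ is infinite. By Steps 1 and 2 the least infinite $\kappa$ for which $Z$ is star-$\kappa$ is $w(K)$.

*Upper bounds.* Step 2 with $\kappa=w(K)$ gives $nw(Z)\le w(K)$, and the density, the Lindelöf number and the extent of $Z$ are at most $nw(Z)$.

*Lower bound for the density.* Since a dense set works for every cover, $Z$ is star-$d(Z)$, so $w(K)\le d(Z)$ by Step 1.

*Lower bound for the extent and the Lindelöf number.* If $w(K)=\omega$, there is nothing to prove, since these functions have infinite values. Otherwise, for every infinite $\kappa<w(K)$, the set $D$ from Step 1 is closed discrete in $Z$ and has size $\kappa^+$, so $e(Z)\ge\kappa^+$. The supremum of $\kappa^+$ over all infinite $\kappa<w(K)$ is $w(K)$, whether $w(K)$ is a successor or a limit cardinal. Hence $L(Z)\ge e(Z)\ge w(K)$. $\square$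

**Proof of Theorem A.** Suppose $C_p(K)$ is star countable. (If $K$ is empty, there is nothing to prove.) Theorem B with $Z=C_p(K)$ and $\kappa=\omega$ gives $w(K)\le\omega$. A compact space of countable weight is metrizable. $\square$

**Proof of Corollary C.** The aim is to move star countability from $C_p(X)$ to $C_p(L)$.

*Star countability passes to continuous images.* Let $\varphi:P\to Q$ be continuous and onto, with $P$ star countable, and let $\mathcal V$ be an open cover of $Q$. The sets $\varphi^{-1}(V)$, $V\in\mathcal V$, cover $P$, so there is a countable $S\subset P$ whose star with respect to this cover is $P$. Given $y\in Q$, write $y=\varphi(x)$. There are $V\in\mathcal V$ and $s\in S$ with $x,s\in\varphi^{-1}(V)$. Then $y\in V$ and $\varphi(s)\in V\cap\varphi(S)$. So $\operatorname{St}(\varphi(S),\mathcal V)=Q$.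

*Conclusion.* The restriction map $C_p(X)\to C_p(L)$ is continuous, since each value of a restriction is a value of the original function. It is onto by Tietze's theorem, since $L$ is closed in the compact space $X$. If $C_p(X)$ were star countable, then $C_p(L)$ would be too. Since $L$ is compact and linearly ordered, Theorem A would make $L$ metrizable, a contradiction. $\square$
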